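\title{Symmetric word equations in $2\times2$ positive definite matrices need not have a unique solution}

\begin{abstract}
A symmetric word equation $S(X,B)=A$, in which $S$ is a palindromic word in two letters and $A$, $B$ are given positive definite matrices, always has a positive definite solution $X$. We show that the solution need not be unique for $2\times2$ matrices: the equation $XBX^7BX=A$ has two positive definite solutions for explicit real $A$ and $B$. We give a criterion for non-uniqueness in terms of the exponents of $X$ in the word, and we prove that $X^aB^cX^bB^cX^a=A$ is uniquely solvable over $2\times2$ positive definite matrices if and only if $b\le 6a$. The negative results come from letting $B$ degenerate to a matrix of rank one. The positive result comes from an exact formula for a Jacobian determinant and Hadamard's global inverse function theorem.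
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{word} $S(X,B)$ in two letters $X$ and $B$ is a finite product of positive integer powers of $X$ and $B$ in which the letters alternate; the first letter may be either $X$ or $B$. The powers that make up the product are the \emph{blocks} of the word. The word is \emph{symmetric} if it reads the same forwards and backwards, as $XBX^2B^3X^2BX$ and $BXB$ do. Its \emph{degree} is the total exponent of $X$, and we always assume that the degree is at least $1$. Throughout, \emph{positive definite} means positive definite Hermitian.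

Symmetry makes the word a map from positive definite matrices to positive definite matrices. A symmetric word has a middle block $Z$, and what follows $Z$ is the reversal of the product $U$ that precedes it. For positive definite $X$ and $B$ this reversal evaluates to $U^*$, so $S(X,B)=UZU^*$ with $U$ invertible and $Z$ positive definite. It therefore makes sense to prescribe positive definite $A$ and $B$ and to solve $S(X,B)=A$ for a positive definite $X$. The equation is \emph{solvable} over $n\times n$ positive definite matrices if for every pair $A,B$ of such matrices there is a positive definite solution $X$, and \emph{uniquely solvable} if for every pair there is exactly one.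

The simplest cases suggest that uniqueness should always hold. For $n=1$ the equation reads $x^db^c=a$, which has one positive root. For $B=I$ it reads $X^d=A$, and a positive definite matrix has exactly one positive definite $d$-th root. The equation $XBX=A$ is equivalent to $(B^{1/2}XB^{1/2})^2=B^{1/2}AB^{1/2}$, so it too has exactly one solution. The following general results are known. Hillar and Johnson proved that every symmetric word equation is solvable over $n\times n$ positive definite matrices, for every $n$. Lawson and Lim proved that every symmetric word equation of degree at most $5$ is uniquely solvable, for every $n$. Armstrong and Hillar proved that $XBX^2B^3X^2BX=A$ is not uniquely solvable over $3\times3$ positive definite matrices, but is uniquely solvable over $2\times2$ positive definite matrices. This leaves the following problem, taken from \cite{source}: \emph{is every symmetric word equation uniquely solvable over $2\times2$ positive definite matrices?} Since the word that fails in size $3$ does not fail in size $2$, one might guess that the answer is yes.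 It is no.

\begin{theorem}\label{thm:seven}
For every $\alpha>233$ outside a finite set there is $\delta_0>0$ such that for all $0<\delta<\delta_0$, with
\[
B=\begin{pmatrix}1&0\\0&\delta\end{pmatrix},\qquad
A=\begin{pmatrix}\alpha&\alpha\\ \alpha&\alpha+\delta^2/\alpha\end{pmatrix},
\]
the equation $XBX^7BX=A$ has at least two positive definite solutions $X$ with real entries. Hence $XBX^7BX=A$ is not uniquely solvable over $2\times2$ positive definite matrices, nor over $n\times n$ positive definite matrices for any $n\ge2$.
\end{theorem}

The mechanism behind this example applies to many words and depends only on the exponents of $X$.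

\begin{theorem}\label{thm:criterion}
Let $S=X^{a}B^{c_0}X^{b_1}B^{c_1}\cdots X^{b_N}B^{c_N}X^{a}$ be a symmetric word with $N\ge1$. For $\mu\in(0,\infty)\setminus\{a,b_1,\dots,b_N\}$ put
\[
E(\mu)=\begin{cases}
-2a+\displaystyle\sum_{b_i<\mu}b_i-\sum_{b_i>\mu}b_i,&\mu<a,\\[14pt]
-2a-\displaystyle\sum_{b_i<\mu}b_i+\sum_{b_i>\mu}(b_i-4a),&\mu>a.
\end{cases}
\]
If $E(\mu)>0$ for some such $\mu$, then $S(X,B)=A$ is not uniquely solvable over $2\times2$ positive definite matrices.
\end{theorem}

The function $E$ is constant between consecutive exponents, so the criterion is a finite check.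

\begin{corollary}\label{cor:examples}
The equation $X^aB(X^bB)^NX^a=A$ is not uniquely solvable over $2\times2$ positive definite matrices if $b<a$ and $Nb>2a$, as for $X^2B(XB)^5X^2$, or if $b>a$ and $N(b-4a)>2a$. In particular, for every $d\ge9$ the equation $XBX^{d-2}BX=A$, of degree $d$, is not uniquely solvable over $2\times2$ positive definite matrices.
\end{corollary}

\begin{proof}
If $b<a$, any $\mu\in(b,a)$ gives $E(\mu)=-2a+Nb$. If $b>a$, any $\mu\in(a,b)$ gives $E(\mu)=-2a+N(b-4a)$. For $XBX^{d-2}BX$ the latter number is $-2+(d-2-4)=d-8$.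
\end{proof}

For words with few blocks the criterion is sharp.

\begin{theorem}\label{thm:classification}
Let $S$ be a symmetric word.
\begin{enumerate}
\item[(i)] If $S=B^cS'B^c$ with $c\ge1$, then $S(X,B)=A$ is uniquely solvable over $2\times2$ positive definite matrices if and only if $S'(X,B)=A$ is.
\item[(ii)] Suppose that $S$ begins and ends with $X$ and has at most two blocks that are powers of $B$. Then either $S$ is $X^a$ or $X^aB^cX^a$, and the equation is uniquely solvable, or $S=X^aB^cX^bB^cX^a$, and the equation is uniquely solvable over $2\times2$ positive definite matrices if and only if $b\le6a$.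
\end{enumerate}
\end{theorem}

Thus the exponent $7$ in Theorem~\ref{thm:seven} cannot be lowered: $XBX^6BX=A$ is uniquely solvable over $2\times2$ positive definite matrices. We do not settle whether some word of degree $6$, $7$ or $8$ fails for $2\times2$ matrices; Remark~\ref{rem:degree} shows that Theorem~\ref{thm:criterion} cannot detect such a word.

All three proofs rest on one picture. The determinant of a solution is determined by the data, so for real matrices the map $X\mapsto S(X,B)$ is a map between two surfaces, each a copy of the plane, and uniqueness is a question of whether this map folds. Section~\ref{sec:seven} exhibits a fold by hand for $XBX^7BX$, Section~\ref{sec:criterion} detects folds through a change of sign of the Jacobian, and Section~\ref{sec:classification} excludes them when $b\le6a$.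

\section{The rank-one limit and the word $XBX^7BX$}\label{sec:seven}

\subsection{A map of the half-plane}

Let $\mathcal P$ be the set of real positive definite $2\times2$ matrices of determinant $1$, and let $H=(0,\infty)\times\mathbb R$. A real symmetric matrix with positive $(1,1)$ entry and positive determinant is positive definite, so
\begin{equation}\label{eq:chart}
X(p,q)=\begin{pmatrix}p&q\\ q&(1+q^2)/p\end{pmatrix},\qquad (p,q)\in H,
\end{equation}
is a bijection from $H$ onto $\mathcal P$. Fix a symmetric word $S$, put $B_\delta=\operatorname{diag}(1,\delta)$, and define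
\[
F_\delta(p,q)=(S_{11},S_{12}),\qquad S=S\bigl(X(p,q),B_\delta\bigr).
\]
The components of $F_\delta(p,q)$ are polynomials in $\delta,p,q,1/p$. In particular $(\delta,p,q)\mapsto F_\delta(p,q)$ is smooth on $\mathbb R\times H$, and the value $\delta=0$, at which $B_\delta$ is singular, is an interior value of the parameter.

\begin{lemma}\label{lem:determines}
Let $c$ be the total exponent of $B$ in $S$, let $\delta>0$, and let $F_\delta(p,q)=(\alpha_1,\alpha_2)$. Then
\[
S\bigl(X(p,q),B_\delta\bigr)=\begin{pmatrix}\alpha_1&\alpha_2\\ \alpha_2&(\alpha_2^2+\delta^c)/\alpha_1\end{pmatrix}.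
\]
Consequently, if $F_\delta$ is not injective on $H$ for some $\delta>0$, then $S(X,B)=A$ is not uniquely solvable over $2\times2$ positive definite matrices.
\end{lemma}

\begin{proof}
Because the word is symmetric, $S(X(p,q),B_\delta)$ is real and positive definite, so it is a symmetric matrix with $\alpha_1>0$. Its determinant is $(\det B_\delta)^c=\delta^c$, and this fixes the $(2,2)$ entry. Two points of $H$ with the same image under $F_\delta$ therefore give two solutions of the same equation, with $B=B_\delta$ and $A$ the displayed positive definite matrix.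
\end{proof}

\subsection{The limit $\delta=0$}

For $B=I$ the solution is unique, so we look at the opposite extreme, where one eigenvalue of $B$ is negligible against the other. At $\delta=0$ we have $B_0=e_1e_1^T$ with $e_1=(1,0)^T$, and each $B$ cuts the word into scalar pieces. For $S=XBX^bBX$,
\[
S(X,B_0)=Xe_1\,\bigl(e_1^TX^be_1\bigr)\,e_1^TX=(X^b)_{11}\begin{pmatrix}p^2&pq\\ pq&q^2\end{pmatrix}.
\]
The ratio of the two components of $F_0$ is $q/p$, so we use the slope $\tau=q/p$ in place of $q$. With
\[
X=\begin{pmatrix}p&\tau p\\ \tau p&\tau^2p+1/p\end{pmatrix},\qquad \psi_b(p,\tau)=p^2\,(X^b)_{11},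
\]
we have $F_0=(\psi_b,\tau\psi_b)$. The equation $F_0=(\alpha_1,\alpha_2)$ forces $\tau=\alpha_2/\alpha_1$ and leaves the single scalar equation $\psi_b(p,\tau)=\alpha_1$ for $p$. In the limit, uniqueness is the question whether $\psi_b$ is monotone in $p$.

To see the shape of $\psi_b$, expand $(X^b)_{11}=\sum x_{1i_1}x_{i_1i_2}\cdots x_{i_{b-1}1}$ as a sum over walks of length $b$ from $1$ to $1$ on the index set $\{1,2\}$. For $b=3$ the walks $1111$, $1121$, $1211$, $1221$ contribute $p^3$, $\tau^2p^3$, $\tau^2p^3$ and $\tau^2p^2(\tau^2p+1/p)$. The first cases are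
\[
\psi_1=p^3,\qquad \psi_2=(1+\tau^2)p^4,\qquad \psi_3=(1+\tau^2)^2p^5+\tau^2p^3 .
\]
In general every step contributes one factor $p$, except that a step from $2$ to $2$ may contribute $1/p$ instead, and $\tau$ occurs to an even power because a walk crosses between $1$ and $2$ an even number of times. For $b\ge2$ a walk has at most $b-2$ steps from $2$ to $2$. Hence $\psi_b$ is a combination, with nonnegative coefficients, of powers $p^{\,b+2-2i}$ with $0\le i\le b-2$; the top power $p^{b+2}$ occurs through the walk $11\cdots1$, and the lowest power occurs through the walk $12\cdots21$ as the term $\tau^2p^{6-b}$. For $b\le6$ no negative power appears and $\psi_b$ is strictly increasing in $p$. For $b\ge7$ and $\tau\ne0$ the function $\psi_b$ tends to infinity both as $p\to\infty$ and as $p\to0$: the long middle block exploits the large entry $1/p$ often enough to outweigh the four small factors $p$. Large values are then attained twice. It remains to carry the two solutions from $\delta=0$ to $\delta>0$.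

\begin{proof}[Proof of Theorem~\ref{thm:seven}]
Let $S=XBX^7BX$ and $\psi=\psi_7$. From $F_0=(\psi,\tau\psi)$,
\[
\det\frac{\partial F_0}{\partial(p,\tau)}=\psi_p(\psi+\tau\psi_\tau)-\psi_\tau\,\tau\psi_p=\psi\,\psi_p ,
\]
and since $q=\tau p$ gives $\det\partial(p,q)/\partial(p,\tau)=p$, the chain rule yields
\begin{equation}\label{eq:jac0}
\det\frac{\partial F_0}{\partial(p,q)}=\frac{\psi\,\psi_p}{p}.
\end{equation}

Take $\tau=1$ and write $\psi(p)=\psi(p,1)$. All entries of $X$ are positive, so $(X^7)_{11}$ is at least the contribution of any single walk. The walk $12\cdots21$ gives $(X^7)_{11}\ge p^2(p+1/p)^5>p^{-3}$, hence $\psi(p)>1/p$. The walk $11\cdots1$ gives $\psi(p)\ge p^9$. At $p=1$ the matrix $X$ has rows $(1,1)$ and $(1,2)$, and the Cayley--Hamilton identity $X^2=3X-I$ shows that $(X^k)_{11}$ satisfies $u_{k+1}=3u_k-u_{k-1}$ with $u_0=u_1=1$. The terms are $1,1,2,5,13,34,89,233$, so $\psi(1)=233$.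

Let $\alpha>233$. Then $\psi(1/\alpha)>\alpha$, $\psi(1)<\alpha$ and $\psi(\alpha)\ge\alpha^9>\alpha$. By the intermediate value theorem there are $p_1\in(1/\alpha,1)$ and $p_2\in(1,\alpha)$ with $\psi(p_1)=\psi(p_2)=\alpha$. The function $\psi(p)$ is a non-constant rational function, so $\psi'$ has finitely many zeros and $\psi$ has finitely many critical values. These form the finite exceptional set; for $\alpha$ outside it, $\psi'(p_1)\ne0$ and $\psi'(p_2)\ne0$.

At $(p,q)=(p_i,p_i)$ we have $F_0=(\alpha,\alpha)$, and the Jacobian \eqref{eq:jac0} is nonzero. The implicit function theorem, applied to $F_\delta(p,q)=(\alpha,\alpha)$ near $(\delta,p,q)=(0,p_i,p_i)$, gives points $(p_i(\delta),q_i(\delta))\in H$, continuous in $\delta$ near $0$, that solve this equation and equal $(p_i,p_i)$ at $\delta=0$. Choose $\delta_0>0$ so small that both are defined and $p_1(\delta)<1<p_2(\delta)$ for $0<\delta<\delta_0$. The matrices $X_i=X(p_i(\delta),q_i(\delta))$ are then distinct, real and positive definite. By Lemma~\ref{lem:determines} with $c=2$, both $S(X_1,B_\delta)$ and $S(X_2,B_\delta)$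 have $(2,2)$ entry $(\alpha^2+\delta^2)/\alpha$, and so both equal $A$.

For $n\ge2$, the block matrices $X_1\oplus I$ and $X_2\oplus I$, with $I$ of size $n-2$, both solve the equation with data $A\oplus I$ and $B\oplus I$.
\end{proof}

\section{A change of sign of the Jacobian}\label{sec:criterion}

When the outer blocks are $X^a$ with $a>1$, the ratio $S_{12}/S_{11}$ at $\delta=0$ is $(X^a)_{12}/(X^a)_{11}$, and its level curves are no longer lines along which one can compute. We give up locating two solutions and use instead that an injective map of a plane domain either preserves orientation everywhere or reverses it everywhere.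

\begin{lemma}\label{lem:sign}
Let $U\subset\mathbb R^2$ be open and connected and let $f:U\to\mathbb R^2$ be injective and continuously differentiable. Then the Jacobian determinant of $f$ does not take both a positive and a negative value on $U$.
\end{lemma}

\begin{proof}
Identify $\mathbb R^2$ with $\mathbb C$. Recall that a loop in $\mathbb C\setminus\{0\}$ has an integer winding number about $0$, which is unchanged under homotopies of loops in $\mathbb C\setminus\{0\}$. For $\zeta\in U$ and $\varepsilon>0$ such that the closed disc of radius $\varepsilon$ about $\zeta$ lies in $U$, the loop $\theta\mapsto f(\zeta+\varepsilon e^{i\theta})-f(\zeta)$ avoids $0$ because $f$ is injective. Changing $\varepsilon$ is a homotopy, so the winding number $\omega(\zeta)$ of this loop does not depend on $\varepsilon$. If the closed disc of radius $2\varepsilon$ about $\zeta_0$ lies in $U$ and $|\zeta-\zeta_0|<\varepsilon$, moving the center from $\zeta_0$ to $\zeta$ along a segment at fixed radius $\varepsilon$ is also a homotopy. So $\omega$ is locally constant, and constant since $U$ is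 connected.

Suppose that the derivative $T$ of $f$ at $\zeta$ is invertible, and let $\eta>0$ be the minimum of $|Tv|$ over unit vectors $v$. For small $\varepsilon$ we have $|f(\zeta+\varepsilon e^{i\theta})-f(\zeta)-\varepsilon Te^{i\theta}|<\eta\varepsilon\le|\varepsilon Te^{i\theta}|$ for all $\theta$, so the straight-line homotopy to the loop $\theta\mapsto\varepsilon Te^{i\theta}$ avoids $0$. This last loop is an ellipse about $0$ traversed once, counterclockwise if $\det T>0$ and clockwise if $\det T<0$. Hence $\omega(\zeta)=\operatorname{sgn}\det T$ wherever $\det T\ne0$, and the constancy of $\omega$ gives the claim.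
\end{proof}

By Lemmas~\ref{lem:determines} and~\ref{lem:sign}, Theorem~\ref{thm:criterion} follows once we find one $\delta>0$ for which the Jacobian of $F_\delta$ takes both signs on $H$. The positive sign is available for every word.

\begin{lemma}\label{lem:positive}
For every symmetric word $S$ and every $\delta>0$, the Jacobian determinant of $F_\delta$ is positive at each point $(p,0)\in H$.
\end{lemma}

\begin{proof}
On the line $q=0$ the matrices $X=\operatorname{diag}(p,1/p)$ and $B_\delta$ are diagonal, so $S_{11}=p^d$ with $d\ge1$ the degree, and $S_{12}=0$. Hence $\partial_pS_{11}>0$ and $\partial_pS_{12}=0$, and the Jacobian equals $\partial_pS_{11}\cdot\partial_qS_{12}$. By \eqref{eq:chart}, at $q=0$ the matrix $\partial_qX$ has zeros on the diagonal and ones off it. The product rule writes $\partial_qS$ as a sum of $d$ terms $U(\partial_qX)V$, one for each occurrence of the letter $X$, where the prefix $U$ and the suffix $V$ are diagonal with positive diagonal entries. The $(1,2)$ entry of such a term is $U_{11}V_{22}>0$.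
\end{proof}

The negative sign will be found at $\delta=0$, where $S$ is again built from entries of powers of $X$. We need coordinates in which all powers have a closed form. For $r>0$ and $m\in\mathbb R$ put
\[
M=\begin{pmatrix}-\tanh m&\operatorname{sech}m\\ \operatorname{sech}m&\tanh m\end{pmatrix},\qquad X=e^{rM}.
\]
The matrix $M$ is symmetric with trace $0$, and $M^2=I$ because $\tanh^2m+\operatorname{sech}^2m=1$. So $X\in\mathcal P$ has eigenvalues $e^{\pm r}$, and $X^k=e^{krM}=\cosh(kr)I+\sinh(kr)M$. The addition formula for $\cosh$ gives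
\begin{equation}\label{eq:uw}
u_k:=(X^k)_{11}=\frac{\cosh(kr-m)}{\cosh m},\qquad w_k:=(X^k)_{12}=\frac{\sinh kr}{\cosh m}.
\end{equation}
The parametrization of the eigenvector direction by $\tanh m$ is chosen for this formula: for large arguments $\log u_k$ is close to $|kr-m|-|m|$ up to a bounded error, a piecewise linear function of $(r,m)$. Along a ray $m=\mu r$ the logarithm of $F_0$ therefore behaves like a linear map, and $E(\mu)$ will turn out to be the negative of its determinant.

First we compare $(r,m)$ with $(p,q)=(u_1,w_1)$. Here $q>0$, and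
\[
\partial_r\log p=\tanh(r-m),\quad \partial_m\log p=-\tanh(r-m)-\tanh m,\quad \partial_r\log q=\coth r,\quad \partial_m\log q=-\tanh m .
\]
Using $\tanh(r-m)+\tanh m=\sinh r/(\cosh(r-m)\cosh m)$ and then $\cosh r=\cosh(r-m)\cosh m+\sinh(r-m)\sinh m$, we get
\begin{equation}\label{eq:area}
\begin{aligned}
\det\frac{\partial(\log p,\log q)}{\partial(r,m)}
&=-\tanh(r-m)\tanh m+\coth r\,\bigl(\tanh(r-m)+\tanh m\bigr)\\
&=\frac{\cosh r-\sinh(r-m)\sinh m}{\cosh(r-m)\cosh m}=1 .
\end{aligned}
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]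
At $\delta=0$ every positive power of $B_0$ equals $e_1e_1^T$; this is why the exponents $c_i$ do not enter $E$. Hence
\[
S(X,B_0)=\Bigl(\prod_{i=1}^Nu_{b_i}\Bigr)(X^ae_1)(X^ae_1)^T ,
\]
so $S_{11}$ and $S_{12}$ are positive and, by \eqref{eq:uw},
\[
\log S_{11}=2\log u_a+\sum_{i=1}^N\log u_{b_i},\qquad
L:=\log\frac{S_{12}}{S_{11}}=\log\frac{w_a}{u_a}=\log\sinh ar-\log\cosh(ar-m).
\]
For $k>0$ let $J_k=\det\partial(L,\log u_k)/\partial(r,m)$. A determinant is linear in its second row, so
\[
J:=\det\frac{\partial(L,\log S_{11})}{\partial(r,m)}=2J_a+\sum_{i=1}^NJ_{b_i}.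
\]
The gradients with respect to $(r,m)$ are
\[
\begin{aligned}
\nabla L&=\bigl(a\coth ar-a\tanh(ar-m),\ \tanh(ar-m)\bigr),\\
\nabla\log u_k&=\bigl(k\tanh(kr-m),\ -\tanh(kr-m)-\tanh m\bigr).
\end{aligned}
\]
Put $m=\mu r$ and let $r\to\infty$. Then $\coth ar\to1$; $\tanh m\to1$ because $\mu>0$; and $\tanh(kr-m)\to\operatorname{sgn}(k-\mu)$, which is $\pm1$ for $k\in\{a,b_1,\dots,b_N\}$ because $\mu$ is none of these numbers. Therefore
\[
\nabla L\to\begin{cases}(0,1),&\mu<a,\\(2a,-1),&\mu>a,\end{cases}
\qquad
\nabla\log u_k\to\begin{cases}(k,-2),&k>\mu,\\(-k,0),&k<\mu.\end{cases}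
\]
Taking determinants, for $\mu<a$ we get $J_k\to-k$ if $k>\mu$ and $J_k\to k$ if $k<\mu$; for $\mu>a$ we get $J_k\to k-4a$ if $k>\mu$ and $J_k\to-k$ if $k<\mu$. In both cases $J_a\to-a$. Summing, $J\to E(\mu)$ as $r\to\infty$.

Since $\log S_{12}=L+\log S_{11}$, a row operation and a row exchange give $\det\partial(\log S_{11},\log S_{12})/\partial(r,m)=-J$. With \eqref{eq:area} and the chain rule,
\[
\det\frac{\partial F_0}{\partial(p,q)}=\frac{S_{11}S_{12}}{pq}\det\frac{\partial(\log S_{11},\log S_{12})}{\partial(\log p,\log q)}=-\frac{S_{11}S_{12}}{pq}\,J .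
\]
If $E(\mu)>0$, fix $r$ so large that $J>0$ at $(r,\mu r)$. At the corresponding point of $H$ the Jacobian of $F_0$ is negative, and by continuity in $\delta$ so is the Jacobian of $F_\delta$ for some $\delta>0$. By Lemma~\ref{lem:positive} the Jacobian of this $F_\delta$ is positive elsewhere on $H$. By Lemma~\ref{lem:sign}, $F_\delta$ is not injective, and Lemma~\ref{lem:determines} finishes the proof.
\end{proof}

\begin{remark}\label{rem:compare}
For $XBX^bBX$ with $b>2$, the ray $\mu=2$ is asymptotically the region used in Section~\ref{sec:seven}: there $\tau=q/p=\tanh r\to1$ and $p=\cosh r/\cosh2r\to0$. The value $E(2)=b-6$ is the negative of the lowest exponent of $p$ in $\psi_b$.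
\end{remark}

\begin{remark}\label{rem:degree}
The hypothesis of Theorem~\ref{thm:criterion} forces the degree $d=2a+\sum b_i$ to be at least $9$. Indeed, if $E(\mu)>0$ with $\mu<a$, then $\sum_{b_i<\mu}b_i>2a$; some $b_i$ satisfies $1\le b_i<a$, so $a\ge2$ and $d\ge4a+1\ge9$. If $E(\mu)>0$ with $\mu>a$, then $\sum_{b_i>\mu}(b_i-4a)>2a$; the sum is not empty, so $\sum_{b_i>\mu}b_i>6a$ and $d>8a\ge8$.
\end{remark}

\section{Words with at most two interior blocks of $B$}\label{sec:classification}

This section proves Theorem~\ref{thm:classification}.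

\subsection{The elementary parts}

For (i), the equation $B^cS'(X,B)B^c=A$ is equivalent to $S'(X,B)=B^{-c}AB^{-c}$, and for fixed $B$ the map $A\mapsto B^{-c}AB^{-c}$ is a bijection of the set of positive definite matrices onto itself.

For (ii), symmetry leaves the three listed shapes according as there are zero, one or two blocks of $B$. The equation $X^a=A$ has the unique solution $A^{1/a}$. For $X^aB^cX^a=A$ put $Y=X^a$ and $C=B^c$; as in the introduction, $YCY=A$ holds if and only if $C^{1/2}YC^{1/2}$ is the positive definite square root of $C^{1/2}AC^{1/2}$, so $Y$ exists and is unique, and so is $X=Y^{1/a}$. If $S=X^aB^cX^bB^cX^a$ with $b>6a$, then Theorem~\ref{thm:criterion} with $N=1$ and $\mu\in(a,b)$ gives $E(\mu)=-2a+(b-4a)=b-6a>0$, so the equation is not uniquely solvable.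

It remains to prove unique solvability for $b\le6a$. Since $B^c$ is positive definite with $B$, it suffices to treat $c=1$. From now on
\[
S(X,B)=X^aBX^bBX^a .
\]
A limit no longer suffices: we must control every $B$ and every $X$. The tool is Hadamard's global inverse function theorem \cite[\S6.2]{KP}: \emph{a smooth map $\mathbb R^n\to\mathbb R^n$ that is proper and whose Jacobian determinant vanishes nowhere is a diffeomorphism.} Here \emph{proper} means that preimages of compact sets are compact. We reduce to a map of the plane, check properness, and compute the Jacobian exactly. The hypothesis $b\le6a$ is used only at the last step, to sign one term.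

\subsection{Reduction to real matrices of determinant one}

For a unitary $U$ we have $US(X,B)U^*=S(UXU^*,UBU^*)$, so we may conjugate all of $A$, $B$, $X$ by $U$. A first conjugation makes $B$ diagonal. A second one, by a diagonal unitary matrix, keeps $B$ fixed and makes $A_{12}\ge0$; then $A$ and $B$ are real. For positive scalars, $S(\xi X,\beta B)=\xi^{2a+b}\beta^2S(X,B)$, so after rescaling $A$, $B$ and the unknown we may assume $\det A=\det B=1$. Then $(\det X)^{2a+b}=1$ and $\det X=1$ for every solution. The solutions are a priori complex Hermitian matrices, which have one more real parameter. The next lemma removes it; it uses that a $2\times2$ matrix has a single off-diagonal phase.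

\begin{lemma}\label{lem:real}
Let $B$ be diagonal and $A_{12}\ge0$. Then every positive definite solution $X$ of $S(X,B)=A$ is real.
\end{lemma}

\begin{proof}
If $X_{12}=0$, then $X$ is diagonal and Hermitian, hence real. Let $X_{12}\ne0$. Choose a diagonal unitary $U=\operatorname{diag}(d_1,d_2)$ with $d_1\bar d_2X_{12}=|X_{12}|$. Then $Y=UXU^*$ has positive entries, and $UAU^*=S(Y,B)$ since $UBU^*=B$. The product $S(Y,B)$ of matrices with positive entries and diagonal matrices with positive diagonal has positive entries, so $d_1\bar d_2A_{12}>0$. As $A_{12}\ge0$ and $|d_1\bar d_2|=1$, this forces $d_1\bar d_2=1$. So $U$ is scalar and $X=Y$ is real.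
\end{proof}

Let $\mathfrak p$ be the plane of real symmetric $2\times2$ matrices of trace $0$. By the spectral theorem, $x\mapsto e^x$ is a bijection from $\mathfrak p$ onto $\mathcal P$. Fix $B\in\mathcal P$ and define
\[
\Psi:\mathfrak p\to\mathcal P,\qquad \Psi(x)=S(e^x,B)=e^{ax}Be^{bx}Be^{ax}.
\]
We must show that $\Psi$ is bijective. By \eqref{eq:chart}, the map $\phi(Y)=(\log Y_{11},Y_{12})$ is a bijection $\mathcal P\to\mathbb R^2$ whose inverse is a smooth matrix-valued function, so we may apply Hadamard's theorem to $\phi\circ\Psi$.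

\begin{lemma}\label{lem:proper}
The map $\phi\circ\Psi:\mathfrak p\to\mathbb R^2$ is proper.
\end{lemma}

\begin{proof}
Let $X=e^x$ have eigenvalues $\lambda\ge1$ and $1/\lambda$, let $v$ be a real unit eigenvector for $\lambda$, and let $\beta>0$ be the smaller eigenvalue of $B$. The matrix $X^b-\lambda^bvv^T$ is positive semidefinite, so
\[
v^T\Psi(x)v=\lambda^{2a}\,(Bv)^TX^b(Bv)\ge\lambda^{2a+b}(v^TBv)^2\ge\lambda^{2a+b}\beta^2 .
\]
If $\phi(\Psi(x))$ stays in a compact set, then $\Psi(x)$ is bounded, so $\lambda$ is bounded, and so is $x$, whose eigenvalues are $\pm\log\lambda$. The preimage of a compact set is thus bounded, and it is closed by continuity.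
\end{proof}

\subsection{The differential}

Differentiating $\Psi$ directly gives three terms and a value in a plane that moves with $x$. The symmetry of the word does better: $\Psi(x)=WW^T$ with $W=e^{ax}Be^{(b/2)x}$, and transporting the derivative by $W$ leaves two terms and an endomorphism of the fixed plane $\mathfrak p$. Write $\operatorname{Ad}(g)Z=gZg^{-1}$, and let $\pi(Z)=\frac12(Z+Z^T)$, which maps real matrices of trace $0$ onto $\mathfrak p$ and kills the skew-symmetric ones.

\begin{lemma}\label{lem:differential}
The derivative of $\Psi$ at $x$ in the direction $\xi\in\mathfrak p$ is $2W(\Lambda\xi)W^T$, where $\Lambda:\mathfrak p\to\mathfrak p$ is the linear map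
\begin{equation}\label{eq:Lambda}
\Lambda\xi=\pi\Bigl[\int_0^{b/2}\operatorname{Ad}(e^{tx})\xi\,dt+\operatorname{Ad}\bigl(e^{(b/2)x}B\bigr)\int_0^a\operatorname{Ad}(e^{tx})\xi\,dt\Bigr].
\end{equation}
If $\Lambda$ is invertible, the Jacobian determinant of $\phi\circ\Psi$ at $x$ is nonzero.
\end{lemma}

\begin{proof}
Let $d$ denote the derivative in the direction $\xi$, and put $\Omega=W^{-1}dW$. Then $d\Psi=dW\,W^T+W\,dW^T=W(\Omega+\Omega^T)W^T=2W\pi(\Omega^T)W^T$. Duhamel's formula for the derivative of the matrix exponential states that $d(e^{\theta x})=\int_0^\theta e^{(\theta-t)x}\xi e^{tx}\,dt$, that is, $e^{-\theta x}d(e^{\theta x})=\int_0^\theta e^{-tx}\xi e^{tx}\,dt$. By the product rule,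
\[
\Omega=\int_0^{b/2}e^{-tx}\xi e^{tx}\,dt+e^{-(b/2)x}B^{-1}\Bigl(\int_0^ae^{-tx}\xi e^{tx}\,dt\Bigr)Be^{(b/2)x}.
\]
The matrices $x$, $\xi$, $B$ are symmetric, so transposing reverses each product and $\Omega^T$ is the bracket in \eqref{eq:Lambda}. Conjugation preserves the trace, so $\Lambda\xi\in\mathfrak p$. Finally $\Psi=\phi^{-1}\circ(\phi\circ\Psi)$, so a vector $\xi$ in the kernel of the derivative of $\phi\circ\Psi$ has $d\Psi=0$, hence $\Lambda\xi=0$.
\end{proof}

To compute $\det\Lambda$ we use the basis
\[
f_1=\tfrac12\begin{pmatrix}1&0\\0&-1\end{pmatrix},\qquad f_2=\tfrac12\begin{pmatrix}0&1\\1&0\end{pmatrix},\qquad f_3=\tfrac12\begin{pmatrix}0&1\\-1&0\end{pmatrix}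
\]
of the real matrices of trace $0$. Here $f_1,f_2$ span $\mathfrak p$, $\pi(f_3)=0$, and the commutators are $[f_1,f_2]=f_3$, $[f_1,f_3]=f_2$, $[f_2,f_3]=-f_1$. Let $y=\gamma f_1+\sigma f_2$ with $\gamma^2+\sigma^2=1$, and $n=-\sigma f_1+\gamma f_2$. Then $[y,n]=(\gamma^2+\sigma^2)f_3=f_3$ and $[y,f_3]=\gamma f_2-\sigma f_1=n$. The curve $Z(t)=\operatorname{Ad}(e^{ty})Z_0$ solves $Z'=[y,Z]$, so
\begin{equation}\label{eq:boost}
\operatorname{Ad}(e^{ty}):\quad y\mapsto y,\qquad n\mapsto\cosh t\;n+\sinh t\;f_3,\qquad f_3\mapsto\sinh t\;n+\cosh t\;f_3 .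
\end{equation}
The case $\gamma=1$, $\sigma=0$ gives the action of $\operatorname{Ad}(e^{tf_1})$, with $y=f_1$ and $n=f_2$.

Every element of $\mathfrak p$ is a nonnegative multiple of such a $y$, so $B=e^{2sy}$ with $s\ge0$; the eigenvalues of $B$ are $e^{\pm s}$. If $x=0$, then $\Lambda=\frac b2I+a\,\pi\operatorname{Ad}(B)$, and \eqref{eq:boost} shows that $y$ and $n$ are eigenvectors with eigenvalues $\frac b2+a$ and $\frac b2+a\cosh2s$. So $\Lambda$ is invertible at $x=0$.

Let $x\ne0$. Replacing $x$, $B$, $\xi$ by their conjugates under a rotation $g$ replaces $\Lambda\xi$ by $g(\Lambda\xi)g^T$, so $\det\Lambda$ is unchanged when $x$ and $B$ are rotated simultaneously. We may therefore assume $x=2rf_1=\operatorname{diag}(r,-r)$ with $r>0$; now $B$ is no longer diagonal, and $\gamma,\sigma$ record its position relative to $x$. Set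
\[
R=br,\quad \rho=ar,\quad P=\sinh\rho,\quad Q=\cosh\rho,\quad h=\sinh s,\quad \kappa=\cosh s .
\]

\begin{lemma}\label{lem:det}
Put $w=Q\gamma h+P\kappa$, $\;z=\gamma h\cosh R+\kappa\sinh R$, and $K=2\sinh R-\sinh(R-2\rho)$. Then
\begin{equation}\label{eq:Delta}
\Delta:=\det(2r\Lambda)=(R+2\rho)(K+4Pwz)+4\rho h^2\sigma^2K .
\end{equation}
\end{lemma}

\begin{proof}
We have $f_1=\gamma y-\sigma n$ and $f_2=\sigma y+\gamma n$. Apply \eqref{eq:boost} with $t=2s$, using $\cosh2s=1+2h^2$ and $\sinh2s=2h\kappa$. This gives $\operatorname{Ad}(B)f_1=f_1-2h^2\sigma n-2h\kappa\sigma f_3$, $\operatorname{Ad}(B)f_2=f_2+2h^2\gamma n+2h\kappa\gamma f_3$ and $\operatorname{Ad}(B)f_3=2h\kappa n+(1+2h^2)f_3$, that is,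
\[
\begin{aligned}
\operatorname{Ad}(B)f_1&=(1+2h^2\sigma^2)f_1-2h^2\gamma\sigma f_2-2h\kappa\sigma f_3,\\
\operatorname{Ad}(B)f_2&=-2h^2\gamma\sigma f_1+(1+2h^2\gamma^2)f_2+2h\kappa\gamma f_3,\\
\operatorname{Ad}(B)f_3&=-2h\kappa\sigma f_1+2h\kappa\gamma f_2+(1+2h^2)f_3 .
\end{aligned}
\]
Since $e^{(b/2)x}=e^{Rf_1}$, formula \eqref{eq:boost} also gives
\begin{equation}\label{eq:project}
\pi\operatorname{Ad}\bigl(e^{(b/2)x}\bigr)(\eta_1f_1+\eta_2f_2+\eta_3f_3)=\eta_1f_1+(\eta_2\cosh R+\eta_3\sinh R)f_2,
\end{equation}
and, by integration,
\[
2r\int_0^\theta\operatorname{Ad}(e^{tx})f_1\,dt=2r\theta f_1,\qquad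
2r\int_0^\theta\operatorname{Ad}(e^{tx})f_2\,dt=\sinh(2r\theta)f_2+\bigl(\cosh(2r\theta)-1\bigr)f_3 .
\]
We have $2r\theta=R$ for $\theta=b/2$ and $2r\theta=2\rho$ for $\theta=a$.

\emph{First column.} By \eqref{eq:Lambda}, $2r\Lambda f_1=Rf_1+2\rho\,\pi\operatorname{Ad}(e^{(b/2)x})\operatorname{Ad}(B)f_1$. By \eqref{eq:project} the $f_1$-coordinate is $R+2\rho+4\rho h^2\sigma^2$, and the $f_2$-coordinate is $2\rho(-2h^2\gamma\sigma\cosh R-2h\kappa\sigma\sinh R)=-4\rho\sigma hz$.

\emph{Second column.} As $\sinh2\rho=2PQ$ and $\cosh2\rho-1=2P^2$,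
\[
2r\Lambda f_2=\sinh R\,f_2+\pi\operatorname{Ad}(e^{(b/2)x})\operatorname{Ad}(B)\bigl(2PQf_2+2P^2f_3\bigr).
\]
The coordinates of $\operatorname{Ad}(B)(2PQf_2+2P^2f_3)$ are
\[
\begin{aligned}
\eta_1&=-4PQh^2\gamma\sigma-4P^2h\kappa\sigma=-4\sigma Phw,\\
\eta_2&=2PQ(1+2h^2\gamma^2)+4P^2h\kappa\gamma=2PQ+4Ph\gamma w,\\
\eta_3&=4PQh\kappa\gamma+2P^2(1+2h^2)=4P\kappa w-2P^2,
\end{aligned}
\]
where the last equality uses $4P^2\kappa^2-2P^2=2P^2+4P^2h^2$. So the $f_1$-coordinate of $2r\Lambda f_2$ is $-4\sigma Phw$, and by \eqref{eq:project} the $f_2$-coordinate is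
\[
\begin{aligned}
&\sinh R+2PQ\cosh R-2P^2\sinh R+4Pw(h\gamma\cosh R+\kappa\sinh R)\\
&\qquad=2\sinh R+\bigl(\sinh2\rho\cosh R-\cosh2\rho\sinh R\bigr)+4Pwz=K+4Pwz .
\end{aligned}
\]
The determinant is $(R+2\rho+4\rho h^2\sigma^2)(K+4Pwz)-16\rho\sigma^2h^2Pwz$. The terms $\pm16\rho\sigma^2h^2Pwz$ cancel, and \eqref{eq:Delta} remains.
\end{proof}

\subsection{The sign of the determinant}

In \eqref{eq:Delta} we have $K>\sinh R>0$, so only the product $wz$ can be negative. Both $w$ and $z$ have the form $\gamma h\cosh t+\kappa\sinh t$, with $t=\rho$ and $t=R$. Since $|\gamma h|\le h<\kappa$, there is a real $m$ with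
\[
\gamma h=-\kappa\tanh m ,
\]
and then $\gamma h\cosh t+\kappa\sinh t=\kappa\sinh(t-m)/\cosh m$. Put $\ell=\kappa^2/\cosh^2m=\kappa^2-\gamma^2h^2$. Then
\[
wz=\ell\sinh(\rho-m)\sinh(R-m),\qquad h^2\sigma^2=h^2-\gamma^2h^2=\ell-1 ,
\]
and in particular $\ell\ge1$. So $wz<0$ exactly when $m$ lies strictly between $ar$ and $br$, in agreement with the choice $\mu\in(a,b)$ in the negative direction. The matrix $B$ now enters $\Delta$ only through $m$ and $\ell$, and $\Delta$ is an affine function of $\ell$.

\begin{lemma}\label{lem:exact}
With $G=(6\rho-R)\sinh R+(R-2\rho)\sinh(R-2\rho)+2(R+2\rho)\sinh\rho$,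
\begin{equation}\label{eq:exact}
\Delta=(R+2\rho)(\sinh R+2\sinh\rho)+(\ell-1)\,G+2\ell(R+2\rho)\sinh\rho\,\bigl(\cosh(R+\rho-2m)-1\bigr).
\end{equation}
If $b\le6a$, then $\Delta>0$.
\end{lemma}

\begin{proof}
The identity $2\sinh t_1\sinh t_2=\cosh(t_1+t_2)-\cosh(t_1-t_2)$ gives
\[
4Pwz=2P\ell\bigl(\cosh(R+\rho-2m)-1\bigr)-\ell V,\qquad V=2P\bigl(\cosh(R-\rho)-1\bigr).
\]
Substituting this and $h^2\sigma^2=\ell-1$ into \eqref{eq:Delta}, and writing $\ell V=V+(\ell-1)V$, we get
\[
\Delta=(R+2\rho)(K-V)+(\ell-1)\bigl(4\rho K-(R+2\rho)V\bigr)+2\ell(R+2\rho)P\bigl(\cosh(R+\rho-2m)-1\bigr).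
\]
The identity $2\sinh\rho\cosh(R-\rho)=\sinh R-\sinh(R-2\rho)$ gives $V=\sinh R-\sinh(R-2\rho)-2P$. Hence $K-V=\sinh R+2P$. In $4\rho K-(R+2\rho)V$ the coefficient of $\sinh R$ is $8\rho-(R+2\rho)=6\rho-R$, the coefficient of $\sinh(R-2\rho)$ is $-4\rho+(R+2\rho)=R-2\rho$, and the coefficient of $P$ is $2(R+2\rho)$; so this expression equals $G$. This proves \eqref{eq:exact}.

The first term of \eqref{eq:exact} is positive and the third is nonnegative. In $G$, the second term is nonnegative because $t\sinh t\ge0$, the third is positive, and the first is nonnegative when $R\le6\rho$, that is, when $b\le6a$. With $\ell\ge1$ this gives $\Delta\ge(R+2\rho)(\sinh R+2\sinh\rho)>0$.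
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:classification}]
Let $b\le6a$. The map $\Lambda$ is invertible at $x=0$ by the direct computation above and at every $x\ne0$ by Lemma~\ref{lem:exact}. By Lemmas~\ref{lem:proper} and~\ref{lem:differential}, the smooth map $\phi\circ\Psi$ from the plane $\mathfrak p$ to $\mathbb R^2$ is proper with nowhere vanishing Jacobian. By Hadamard's theorem it is bijective, so $S(X,B)=A$ has exactly one solution in $\mathcal P$ for all $A,B\in\mathcal P$. By the reductions and Lemma~\ref{lem:real}, for all positive definite $2\times2$ matrices $A$ and $B$ there is exactly one positive definite solution.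
\end{proof}

\begin{remark}\label{rem:sharp}
Formula \eqref{eq:exact} shows how positivity fails when $b>6a$. As $r\to\infty$, the quotient $G/\sinh R$ equals $(6a-b)r$ plus two terms that tend to $0$ exponentially, so $G<0$ for large $r$. Fix such an $r$ and put $m=(R+\rho)/2$, which kills the third term of \eqref{eq:exact}. Every $\ell\ge1$ is realized by a matrix $B$: define $s>0$ by $\cosh s=\sqrt{\ell}\cosh m$, so that $s\ge m$, and put $\gamma=-\tanh m/\tanh s\in[-1,0)$. For large $\ell$ the term $(\ell-1)G$ dominates and $\Delta<0$. Large $\ell$ means large $s$, a matrix $B$ whose eigenvalue ratio $e^{-2s}$ is small, which is the regime of Sections~\ref{sec:seven} and~\ref{sec:criterion}.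
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}
\emph{On The Symmetric Matrix Word Equation},
\texttt{https://core.ac.uk/download/pdf/81944603.pdf}.

\bibitem{KP}
Krantz and Parks, \emph{The Implicit Function Theorem}.

\end{thebibliography}
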